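# Truth-table reductions to the plain-random strings of every universal machine

## Universal machines, random strings, non-adaptive reductions, advice

All strings are over $\{0,1\}$, $|x|$ is the length of $x$, $\varepsilon$ is the empty string, and $\Delta_1^0$ is the class of decidable sets of strings.

**Definition 1 (universal machine).** A Turing machine $U$ is universal if for every Turing machine $M$ there is a string $d_M$ such that $U(d_Mx)=M(x)$ for all strings $x$.

For example, let $M_1,M_2,\dots$ be an effective list of all Turing machines and let $U(1^e0x)=M_e(x)$. Then $d_{M_e}=1^e0$ works. The definition allows much stranger machines: it says what $U$ does on the inputs that start with $d_M$, and for a given $M$ it says nothing about the other inputs.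

**Definition 2 (plain complexity, random strings).** For universal $U$ put $C_U(x)=\min\{|p|:U(p)=x\}$ and $R_{C_U}=\{x:C_U(x)\ge|x|\}$. The strings in $R_{C_U}$ are called random, the others non-random.

For example, $\varepsilon$ is random for every $U$. At each length $m$ there are $2^m$ strings but only $2^m-1$ programs of length less than $m$, so at least one string of length $m$ is random. On the other hand, $0^m$ is non-random for all large $m$: the machine that maps the binary notation of $m$ to $0^m$ gives $C_U(0^m)\le\log_2m+O(1)$.

**Definition 3 (prefix version).** A prefix Turing machine is one whose domain is prefix-free, that is, no element of the domain is a proper prefix of another. A prefix machine $U$ is a universal prefix machine if the condition of Definition 1 holds for every prefix machine $M$. For such $U$ put $K_U(x)=\min\{|p|:U(p)=x\}$ and $R_{K_U}=\{x:K_U(x)\ge|x|\}$.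

For example, $\{0,10,110,1110,\dots\}$ is prefix-free. If $P_1,P_2,\dots$ is an effective list of prefix machines in which the function of every prefix machine occurs, then $U(1^e0p)=P_e(p)$ is a universal prefix machine: its domain is prefix-free because the strings $1^e0$ form a prefix-free set and each $P_e$ has a prefix-free domain.

**Definition 4 (polynomial-time truth-table reduction).** $A\le_{tt}^{\mathrm p}B$ means that some polynomial-time procedure, on input $x$, first writes a list of queries without seeing any answer, and then decides whether $x\in A$ from $x$ and the answers to "is $y\in B$?" for all $y$ on the list.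

For example, for any $B$ the set of all $0^n$, $n\ge1$, such that $B$ contains an even number of strings of length $\lfloor\log_2n\rfloor$ is $\le_{tt}^{\mathrm p}B$: there are at most $n$ queries. In general, on inputs of length $n$ such a reduction can afford to query all strings of length at most $O(\log n)$. The lower bounds on $\mathcal C_C$ below use only this.

**Definition 5 (the two classes).**
$$\mathcal C_C=\Delta_1^0\cap\bigcap_U\{A:A\le_{tt}^{\mathrm p}R_{C_U}\},\qquad \mathcal C_K=\Delta_1^0\cap\bigcap_U\{A:A\le_{tt}^{\mathrm p}R_{K_U}\},$$
where $U$ ranges over all universal machines in the first intersection and over all universal prefix machines in the second.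

For example, every set in $\mathrm P$ lies in both classes: ask no queries. The reduction may depend on $U$, but there must be one for each $U$.

**Definition 6 (advice).** $A\in\mathrm{PSPACE/poly}$ means that $x\in A\iff(x,h(|x|))\in B$ for some $B\in\mathrm{PSPACE}$ and some function $h$ with $|h(n)|$ polynomially bounded. $\mathrm{P/poly}$ is defined in the same way with $B\in\mathrm P$. Equivalently, by a textbook theorem, $A\in\mathrm{P/poly}$ iff $A$ has Boolean circuits of polynomial size, one for each input length.

For example, every tally set $A\subseteq\{0\}^*$ is in $\mathrm{P/poly}$, with the one bit $A(0^n)$ as advice. No complexity bound on $A$ is needed for this.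

## The bound $\mathcal C_K\subseteq\mathrm{PSPACE}$ and its analogue for $\mathcal C_C$

It is known that $\mathrm{BPP}\subseteq\mathcal C_K\subseteq\mathrm{PSPACE}$, and that every set in $\mathrm{BPP}$ is $\le^{\mathrm p}_{tt}R_{C_U}$ for every universal $U$. The paper "Kolmogorov Complexity, Circuits, and the Strength of Formal Theories of Arithmetic" (http://eccc.weizmann.ac.il/report/2012/028/download) conjectures that bounds similar to $\mathcal C_K\subseteq\mathrm{PSPACE}$ hold for $\mathcal C_C$, and notes that it is not even known whether $\mathcal C_C=\Delta^0_1$. It does not name an exact bound. Taking $\mathrm{PSPACE}$ as the similar bound is one interpretation, and under it we ask: is $\mathcal C_C\subseteq\mathrm{PSPACE}$? In plain words: if a decidable set can be decided efficiently and non-adaptively from the random strings, whichever universal machine defines randomness, can it be decided in polynomial space without them?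

The answer is no.

**Theorem 1.** For every decidable $S\subseteq\{1,2,\dots\}$ the tally set $A_S=\{0^{2^i}:i\in S\}$ is in $\mathcal C_C$. Hence $\mathcal C_C\not\subseteq\mathrm{PSPACE}$, and $\mathcal C_C\not\subseteq\mathrm{DTIME}(t)$ for every computable $t$.

**Theorem 2.** $\Delta_1^0\cap\mathrm{P/poly}\subseteq\mathcal C_C$.

**Theorem 3.** $\mathcal C_C\subseteq\mathrm{PSPACE/poly}$. In particular $\mathcal C_C\ne\Delta^0_1$.

Together: $\Delta_1^0\cap\mathrm{P/poly}\subseteq\mathcal C_C\subseteq\Delta_1^0\cap\mathrm{PSPACE/poly}\subsetneq\Delta_1^0$. If $\mathrm{PSPACE}\subseteq\mathrm{P/poly}$, the first two inclusions are equalities: for $B\in\mathrm{PSPACE}$ take polynomial-size circuits for $B$ and hardwire the advice $h(n)$ into them, which gives polynomial-size circuits for every set in $\mathrm{PSPACE/poly}$. Whether they are equalities unconditionally is left open here.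

The "hence" in Theorem 1 is a diagonalization. Let $D_1,D_2,\dots$ be an effective list of deciders for all $\mathrm{PSPACE}$ sets (machines with clocks), and put $i\in S$ iff $D_i$ rejects $0^{2^i}$. Then $S$ is decidable, and $A_S$ differs from the set decided by $D_i$ at $0^{2^i}$, so $A_S\notin\mathrm{PSPACE}$. For $\mathrm{DTIME}(t)$, list instead all pairs of a machine and a constant $k$, clocked at $k\,t(n)+k$ steps. It remains to prove the first sentence. Theorem 2 contains it, but the proof of Theorem 2 is built on that of Theorem 1.

## Sending one bit by the number of non-random strings

Let $N_m$ be the number of non-random strings of length $m$. On input $0^{2^i}$ the reduction can compute $N_m$ for all $m=O(i)$. So we want to write the bit $a_i=[i\in S]$ into these counts.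

Suppose first that we may choose $U$. Take a universal $U_0$ and let $U(0^5p)=U_0(p)$. For $i\in S$ with $i\ge2$ let $U(1p)=00p$ for all $p$ of length $i-2$, and leave $U$ undefined elsewhere. This $U$ is universal, with prefixes $0^5d_M$. If $i\in S$, the $2^{i-2}$ strings $00p$ of length $i$ have programs of length $i-1$, so $N_i\ge2^{i-2}$. If $i\notin S$, a non-random string of length $i$ has a program $0^5p$ with $|p|<i-5$, so $N_i<2^{i-5}$ for $i\geq 5$, and $N_i=0$ for smaller $i$. So $A_S\le_{tt}^{\mathrm p}R_{C_U}$ (the input $0^2$, that is $i=1$, is hardwired).

For a given $U$ we control only the programs that start with a string $d_V$, where $V$ is a machine that we design. This gives us, among the programs of length $m-1$, a fixed fraction: say $K=K_m$ programs, where $2^m=GK$ for a constant $G$ that depends on $|d_V|$. All other programs together may make up to almost $(G-1)K$ strings of length $m$ non-random. We must treat these other programs as an opponent.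

The first code to try uses two lengths per bit, named $0$ and $1$. To send $a$, make $K$ strings of the length named $a$ non-random. If the opponent had fewer than $K$ strings at each length, the length named $a$ would be the only one with count at least $K$. But the opponent may have more than $K$. It can add $K$ strings at the length named $1-a$, and then the counts are $(K,K)$ for either bit. This is the point at which the two-length code stops working.

The opponent has paid for this, however: it has spent $K$ of its budget at a length where we have spent nothing. To use this, we need room to send the message again, and so each "length" should become a group of lengths.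

Here is the smallest case, as a game. The opponent may add at most $2K-1$ strings at each length. There are four lengths, named $00,01,10,11$, with $3K$ strings each, and at each of them we may once add $K$ new strings. To send $a$, add $K$ strings at both lengths $a0$ and $a1$. If the opponent ever has $K$ strings at both $(1-a)0$ and $(1-a)1$, move to this group and add $K$ new strings at length $(1-a)a$. That length then has count at least $2K$, while $(1-a)(1-a)$ keeps only opponent strings, hence fewer than $2K$. So a reader who knows whether we moved, and where, can read $a$: without a move, group $a$ has both counts at least $K$ and group $1-a$ does not; after a move into a group, the one length of this group with count at least $2K$ shows $a$.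

The reader does need to know the move. Consider two histories, with counts listed in the order $00,01,10,11$.

* Let $a=1$. We add $K$ at $10,11$. The opponent adds $K$ at $00,01$. We move to group $0$ and add $K$ at $01$. The opponent adds $K$ at $10$. Final counts: $K,2K,2K,K$.
* Let $a=0$. We add $K$ at $00,01$. The opponent adds $K$ at $10,11$. We move to group $1$ and add $K$ at $10$. The opponent adds $K$ at $01$. Final counts: $K,2K,2K,K$.

The counts agree and the bits differ. The information about moves (below: the pointer) has bounded size, but there is one pointer for each $i$, so the pointers cannot all be hardwired.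

The way around this is to let block $i$ of lengths carry, besides $a_i$, the pointer of block $i+1$. That pointer has constant size, so all blocks can have the same size, and only the first pointer must be hardwired. The reader decodes block $1$, learns the pointer of block $2$, decodes block $2$, and so on. Since the pointer of block $i+1$ may move late, block $i$ must carry a message that can still be lengthened. For this the letters of the tree will be pairs (position, bit).

## Chained trees of lengths: proof of Theorem 1

Fix a universal $U$ and a decidable $S$, and let $a_i=1$ if $i\in S$, $a_i=0$ otherwise.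

**Step 1 (own programs).** The purpose is to get a share of the programs of $U$ whose location our process knows.

For every string $w$ there will be a computable process $\mathrm{Constr}(w)$, described in Step 3, which knows $w$ and $c=|w|$ and which from time to time assigns a string $\tau$ to a string $x$. Let $V$ be the machine that parses its input as $1^{|w|}0w\tau$, runs $\mathrm{Constr}(w)$, and outputs $x$ if $\tau$ is ever assigned to $x$ (the first such $x$); otherwise it is undefined. The process is defined for all $w$ and uses $U$ only as a fixed machine, so $V$ is a fixed machine, and $d_V$ exists. Now set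
$$w=d_V,\qquad c=|d_V|,\qquad\text{so that}\qquad U(w1^c0w\tau)=V(1^c0w\tau).$$
From here on we analyze $\mathrm{Constr}(w)$ for this $w$. Without any recursion theorem, the process has been told which programs are its own: $O=\{w1^c0w\tau:\tau\in\{0,1\}^*\}$.

For $m\ge3c+2$ let $K_m=2^{m-3c-2}$, and let $G=2^{3c+2}\ge4$, so that $2^m=GK_m$. To strings of length $m$ we assign only strings $\tau$ of length $m-3c-2$; there are $K_m$ of them. The own program with such a $\tau$ has length $3c+1+|\tau|=m-1<m$. So an assigned string is non-random, and an own program $p$ outputs, if anything, a string of length $|p|+1$.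

Let $E_m^s$ be the set of $x\in\{0,1\}^m$ such that $U(p)=x$ within $s$ steps for some $p\notin O$ with $|p|<m$. There are $2^m-1$ programs of length less than $m$, and $K_m$ of those of length $m-1$ are in $O$. Hence always
$$|E_m^s|\le2^m-1-K_m=(G-1)K_m-1.\tag{1}$$

**Step 2 (trees).** The purpose is to organize the lengths so that the opponent can be forced to spend on many lengths at once.

Choose $r$ with $1+r(G-2)\le2^{r-1}$ and put $T=2^{r-1}$. Let $\Gamma=\{1,\dots,T\}\times\{0,1\}$, so $|\Gamma|=2^r$, and fix an $r$-bit code for each letter; for $v\in\Gamma^*$ let $\mathrm{code}(v)$ be the concatenation of the codes of its letters. The letter $(j,\beta)$ stands for "position $j$ of the message carries the bit $\beta$". Let $W=|\Gamma|^{G-1}$ and $m_0=3c+2$.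

For each zone $i\ge1$, put the $W$ lengths in $(m_0+(i-1)W,\,m_0+iW]$ in bijection with the leaves $\Gamma^{G-1}$ of a tree of depth $G-1$. The lengths *under* a node $v$ of zone $i$, $|v|\le G-1$, are those of the leaves that extend $v$. A node $v\ne\varepsilon$ is *full at stage $s$* if $|E_m^s|\ge|v|K_m$ for all lengths $m$ under $v$. Since $E_m^s$ grows with $s$, a full node stays full.

**Step 3 (the process).** We now say when strings are assigned.

Zone $i$ has a pointer $\theta_i\in\Gamma^*$, initially $\varepsilon$. Nodes may be marked filled; initially none is. At each time put $\sigma_i=a_i\,\mathrm{code}(\theta_{i+1})\in\{0,1\}^*$; this is the message of zone $i$, and $\sigma_i[j]$ is its $j$-th bit. At stage $s=1,2,\dots$, for $i=s,s-1,\dots,1$ in this order: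

1. While some child $v$ of $\theta_i$ that is not marked filled is full at stage $s$, set $\theta_i:=v$ for the first such $v$.
2. For each $j\le|\sigma_i|$: if the child $v=\theta_i\,(j,\sigma_i[j])$ is not marked filled, mark it filled, and for every length $m$ under $v$ assign the $K_m$ strings $\tau$ of length $m-3c-2$ bijectively to $K_m$ strings of length $m$ outside $E_m^s$.

In words: a child is filled to say that its letter is true. If the opponent makes a child look as if it had been filled by us, we move into that child.

**Step 4 (the process never gets stuck and converges).** We check four facts.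

(a) *All assigned lengths under the current $\theta_i$ lie under filled children of $\theta_i$.* At the start nothing is assigned. Item 2 preserves the fact, since it assigns only lengths under children that it marks filled. When item 1 moves $\theta_i$ to an unfilled child $v$, no length under $v$ has been assigned before, because the assigned lengths under the old pointer lie under its filled children; so the fact holds trivially for the new pointer. It follows that when item 2 fills a child, no length under it has been assigned earlier. So each length is assigned at most once.

(b) *If $\theta_i\ne\varepsilon$, then $\theta_i$ is full.* It was full when the pointer moved there, and full nodes stay full.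

(c) *$|\theta_i|\le G-2$.* If $v$ is full, then by (1) $|v|K_m\le(G-1)K_m-1$ for the lengths $m$ under $v$, so $|v|\le G-2$. Hence children of pointers are nodes of the tree. Pointers are only ever extended, so $\theta_i$ changes at most $G-2$ times. Thus $\theta_i$ and $\sigma_i$ reach limits, $\sigma_i$ is only ever extended, and $|\sigma_i|\le1+r(G-2)\le T$, so that all letters needed in item 2 exist.

(d) *Item 2 can be carried out.* By (1), at least $GK_m-(G-1)K_m+1=K_m+1$ strings of length $m$ lie outside $E_m^s$.

From now on $\theta_i,\sigma_i$ denote the limits.

**Step 5 (decoding one zone).** We show that whoever knows $\theta_i$ can read $\sigma_i$ from the counts $N_m$.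

**Lemma 1.** Let $v$ be a child of $\theta_i$. Then $N_m\ge|v|K_m$ for all $m$ under $v$ if and only if $v=\theta_i\,(j,\sigma_i[j])$ for some $j\le|\sigma_i|$.

*Proof.* The children $\theta_i\,(j,\sigma_i[j])$, and no other children of $\theta_i$, are eventually marked filled. Indeed, children of the node $\theta_i$ are filled only while the pointer stands at this node, and at that time the message is a prefix of its limit; and once pointer and message have reached their limits, item 2 fills all children listed.

Suppose $v$ is filled, at stage $s$ say, and $m$ is under $v$. The pointer is then at its limit $\theta_i$, so by (b) $|E^s_m|\ge|\theta_i|K_m$ (trivially if $\theta_i=\varepsilon$). The strings in $E_m^s$ are non-random. In addition $K_m$ strings outside $E_m^s$ are assigned, hence non-random. So $N_m\ge(|\theta_i|+1)K_m=|v|K_m$.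

Suppose $v$ is never filled. By (a), applied when the pointer has reached its limit, no length $m$ under $v$ is ever assigned. So no own program outputs a string of such a length $m$; every non-random string of length $m$ has a program of length less than $m$ outside $O$, and $N_m=\lim_s|E_m^s|$. If $N_m\ge|v|K_m$ held for all $m$ under $v$, then $v$ would be full at all late stages, and item 1 would move the pointer away from its limit, a contradiction. $\square$

**Step 6 (the reduction).** We decode along the chain.

Hardwire $c$, $r$ and the final pointer $\theta_1$. On input $0^{2^i}$, $i\ge1$, query all strings of length at most $m_0+iW$ and compute all $N_m$ with $m_0<m\le m_0+iW$. For $h=1,\dots,i$: knowing $\theta_h$, test for every letter $(j,\beta)$ whether $N_m\ge(|\theta_h|+1)K_m$ for all $m$ under $\theta_h\,(j,\beta)$. By Lemma 1 the letters that pass are exactly the $(j,\sigma_h[j])$ with $j\le|\sigma_h|$, so we know $\sigma_h=a_h\,\mathrm{code}(\theta_{h+1})$. Its first bit is $a_h$, and the remaining $r$-bit blocks give $\theta_{h+1}$. Output $a_i$. On inputs of any other form output $0$.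

The queries do not depend on answers. The numbers $m_0,W$ are constants that depend only on $U$ and $S$, so the running time is $2^{O(m_0+iW)}=\mathrm{poly}(2^i)$. Hence $A_S\le_{tt}^{\mathrm p}R_{C_U}$. Since $U$ was arbitrary and $A_S$ is decidable, $A_S\in\mathcal C_C$. This proves Theorem 1. $\blacksquare$

## Hiding a whole circuit at one length: proof of Theorem 2

Let $A$ be decidable and in $\mathrm{P/poly}$, and fix a universal $U$. Since $A$ is decidable, a brute-force search computes from $i\ge1$ a string $z_i$ that encodes circuits for $A$ on all lengths $n\in[2^{i-1},2^i)$, with $|z_i|\le2^{\kappa i}$ for a positive integer constant $\kappa$.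

The direct attempt is to spend one zone on each bit of $z_i$. A zone uses $W\geq 2$ lengths, so $2^{\kappa i}$ zones use lengths up to about $2^{\kappa i}W$, and the reduction cannot query all strings of such lengths: there are more than $2^{2^{\kappa i}}$ of them, while the input has length less than $2^i$. A single zone, on the other hand, carries only a constant number of bits.

So $z_i$ has to be written into *which* strings of one length $O(i)$ are non-random. We make a set $S(z_i)$ non-random. The opponent cannot remove strings but can add many, and so it can complete $S(z)$ for other $z$. If the sets $S(z)$ behave pairwise independently, it can do so only for a bounded number of $z$, because it cannot cover almost everything. Then $z_i$ is determined by a list of bounded size, which the reader must be able to compute, and by its index in the list, which has constantly many bits and fits in the message $\sigma_i$.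

**Step 1 (content sets).** We define the sets $S(z)$. Keep $V,w,c,K_m,G,O,E_m^s,m_0$ as in the proof of Theorem 1, with the process changed as described in Step 4. Let
$$k=3c+3,\quad\eta=2^{-k},\quad L=2^{2k+1}=2/\eta^2,\quad\lambda=\kappa+4k+5,$$
so $K_m/2=\eta2^m$. For zone $i$ put $a=\lambda i$, $q=2^a$, $d=2^{\kappa i}$, and let $m=m_i^*=2a+k$ be the content length. Since $q/d=2^{(4k+5)i}$, we have
$$q>2^{4k+4}d,\qquad q\ge2d/\eta^2.\tag{2}$$
Fix the first irreducible polynomial of degree $a$ over $\mathbb F_2$ (found by exhaustive search in time $\mathrm{poly}(q)$) and represent $\mathbb F_q$ by strings of length $a$. Let $\pi:\mathbb F_q\to\{0,1\}^k$ be the $\mathbb F_2$-linear projection to the first $k$ coordinates; it is onto since $a\ge k$. View strings of length $m$ as triples $(\xi,\mu,v)\in\mathbb F_q\times\mathbb F_q\times\{0,1\}^k$. View $z\in\mathbb F_q^d$ as the coefficient vector of a polynomial $p_z$ of degree less than $d$, and pad $z_i$ to an element of $\mathbb F_q^d$ (write $z_i10\cdots0$ with $da$ bits in all). Put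
$$S(z)=\{(\xi,\mu,\pi(\mu\,p_z(\xi))):\xi,\mu\in\mathbb F_q\},\qquad|S(z)|=q^2=\eta2^m=K_m/2.$$

A small example of the shape of these sets, ignoring (2): let $q=2$, $k=1$, $d=1$, and $\pi$ the identity. Then $S(0)=\{(\xi,\mu,0)\}$ and $S(1)=\{(\xi,\mu,\mu)\}$. Each has $4$ of the $8$ strings, and they meet in $\{(\xi,0,0)\}$, which has $2=\frac14\cdot8$ strings, as for independent sets of density $\frac12$.

**Lemma 2.** Let $F\subseteq\{0,1\}^m$ with $|F|<(1-\eta)2^m$. Then fewer than $L$ vectors $z\in\mathbb F_q^d$ satisfy $S(z)\subseteq F$, and they can be listed from $F$ deterministically in time $\mathrm{poly}(q)$.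

**Step 2 (Lemma 2, the number of vectors).** We show by a variance computation that many sets $S(z)$ together cover almost everything.

Let $z_1,\dots,z_N$, $N\ge1$, be distinct with $S(z_h)\subseteq F$. (These are any such vectors; the circuit strings play no role here.) For a uniformly random $y=(\xi,\mu,v)$ let $X$ be the number of $h$ with $y\in S(z_h)$. Given $\xi,\mu$, exactly one $v$ puts $y$ into $S(z_h)$, so $\mathrm EX=N\eta$. For $h\ne h'$ fix $\xi$ and let $u=p_{z_h}(\xi)-p_{z_{h'}}(\xi)$. Then $y\in S(z_h)\cap S(z_{h'})$ means that $v=\pi(\mu p_{z_h}(\xi))$ and $\pi(\mu u)=0$. If $u\ne0$, then $\mu u$ is uniform in $\mathbb F_q$ and $\pi$ is linear and onto, so this has conditional probability $\eta\cdot\eta=\eta^2$. If $u=0$, it has conditional probability $\eta$; this happens for fewer than $d$ values of $\xi$, because $p_{z_h}-p_{z_{h'}}$ is a nonzero polynomial of degree less than $d$. So the covariance of each pair is at most $\eta d/q$, and $\mathrm{Var}\,X\le N\eta+N^2\eta d/q$. If $y\notin F$ then $X=0$. By Chebyshev's inequality and (2),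
$$\eta<\Pr[y\notin F]\le\Pr[X=0]\le\frac{\mathrm{Var}\,X}{(N\eta)^2}\le\frac1{N\eta}+\frac d{q\eta}\le\frac1{N\eta}+\frac\eta2.$$
Hence $N<2/\eta^2=L$.

**Step 3 (Lemma 2, the listing algorithm).** We list the vectors by polynomial interpolation, following Sudan.

*Short lists at good points.* For $\xi\in\mathbb F_q$ let $F_\xi=\{(\mu,v):(\xi,\mu,v)\in F\}$. Call $\xi$ good if $F_\xi$ has density at most $1-\eta/2$ in $\mathbb F_q\times\{0,1\}^k$. At least a fraction $\eta/2$ of all $\xi$ are good: otherwise more than a fraction $1-\eta/2$ of the slices have density above $1-\eta/2$, and $F$ has density greater than $(1-\eta/2)^2>1-\eta$. Let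
$$Y_\xi=\{y\in\mathbb F_q:(\xi,\mu,\pi(\mu y))\in F\text{ for all }\mu\in\mathbb F_q\}.$$
The sets $\{(\mu,\pi(\mu y)):\mu\in\mathbb F_q\}$, $y\in\mathbb F_q$, have density $\eta$ and are exactly pairwise independent, by the computation in Step 2 with $u\neq 0$. So for a uniform point, the number $X$ of $y\in Y_\xi$ whose set contains it has mean $|Y_\xi|\eta$ and variance less than $|Y_\xi|\eta$ if $Y_\xi\ne\emptyset$. All these sets lie in $F_\xi$, so for good $\xi$ with $Y_\xi\neq\emptyset$ Chebyshev gives $\eta/2\le\Pr[X=0]<1/(|Y_\xi|\eta)$. In any case $|Y_\xi|<2/\eta^2=2^{2k+1}$.

*Interpolation.* Let $\mathcal P=\{(\xi,y):\xi\text{ good},\ y\in Y_\xi\}$, so $|\mathcal P|\le q2^{2k+1}$. Let $H=\eta q/2=2^{a-k-1}$. The quotient $J=H/d=2^{(4k+5)i-k-1}$ is an integer. The number of monomials $X^{i'}Y^{j'}$ with $i'+dj'<H$ is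
$$\sum_{j'=0}^{J-1}(H-dj')=\frac{dJ(J+1)}2\ge\frac{H^2}{2d}=\frac{\eta^2q^2}{8d}>q2^{2k+1},$$
where the last step is $q>2^{4k+4}d$ from (2). There are more monomials than conditions, so linear algebra over $\mathbb F_q$ finds a nonzero polynomial $Q(X,Y)$, with only such monomials, that vanishes on $\mathcal P$.

Let $S(z)\subseteq F$. Then $p_z(\xi)\in Y_\xi$ for all $\xi$, so $Q(\xi,p_z(\xi))=0$ for all good $\xi$, that is, for at least $H$ values. But $Q(X,p_z(X))$ has degree less than $H$, since $p_z$ has degree less than $d$. Hence $Q(X,p_z(X))$ is the zero polynomial.

*Finding the polynomials.* All $p$ of degree less than $d$ with $Q(X,p(X))=0$ are found by the Roth–Ruckenstein recursion. Given a nonzero polynomial $R(X,Y)$ (at the root, $R=Q$), divide it by the largest power of $X$ that divides it; call the result $M$. Then $M(0,Y)\ne0$. For every root $\gamma\in\mathbb F_q$ of $M(0,Y)$, found by exhaustive search, recurse on $M(X,XY+\gamma)$, which is again nonzero. Go to depth $d$; the $\gamma$'s along a branch are the candidate coefficients of $p$, the constant one first.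

No solution is lost: if $R(X,p(X))=0$ then $M(X,p(X))=0$, so $\gamma=p(0)$ is a root of $M(0,Y)$, and with $p=\gamma+X\tilde p$ the polynomial $\tilde p$ solves the equation at that child.

There are few nodes: let $\gamma$ have multiplicity $h$ in $M(0,Y)$ and write $M(X,Y+\gamma)=\sum_jM_j(X)Y^j$, so that $M_j(0)=0$ for $j<h$ and $M_h(0)\ne0$. The child polynomial is $\sum_jM_j(X)X^jY^j$. Its term with $j=h$ has $X$-order exactly $h$, and its terms with $j>h$ have $X$-order greater than $h$. So we divide by at most $X^h$, and after that, at $X=0$, all terms with $j>h$ vanish: the next polynomial $M(0,Y)$ has degree at most $h$. Thus the degrees of $M(0,Y)$ at the children of a node sum to at most the degree at the node, and the sum over all nodes of one depth is at most $\deg_YQ\le q$. A node has at most as many children as its degree, so at each depth there are at most $\max(1,q)=q$ nodes. Along the recursion the $Y$-degree stays at most $q$, and the $X$-degree grows by at most $q$ per level. Since $d\le q$, the total time is $\mathrm{poly}(q)$.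

Finally keep those candidates $z$ for which $S(z)\subseteq F$ holds, which is tested directly. This proves Lemma 2. $\square$

**Step 4 (the process with content).** We let zone $i$ carry $z_i$ and the index of $z_i$ in the list.

Choose $r\ge2k+1$ with $(r+1)(G-2+L)\le2^{r-1}$, put $T=2^{r-1}$, and define $\Gamma$ and $W$ from these as before. As tree lengths of the zones $1,2,\dots$ use consecutive blocks of $W$ integers taken from the integers $>m_0$ of parity different from that of $k$. The content lengths $m_i^*=2\lambda i+k$ have the parity of $k$, are distinct for distinct $i$, and are at least $3c+2$. So content lengths and tree lengths never interfere.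

When zone $i$ starts, at stage $i$, assign half of the $K_m$ strings $\tau$ of length $m-3c-2$, $m=m_i^*$, bijectively to $S(z_i)$. The other half is never used. At stages $s\ge i$ let
$$F^s=S(z_i)\cup E_m^s,\qquad\Lambda^s=\{z:S(z)\subseteq F^s\}\ni z_i.$$
The sets $F^s$ increase to the set $F$ of non-random strings of length $m$, because own programs output at length $m$ exactly the elements of $S(z_i)$. By (1),
$$|F|\le2^m-1-K_m+K_m/2<(1-\eta)2^m.$$
So Lemma 2 applies to $F$ and to all $F^s$: the sets $\Lambda^s$ increase, have size less than $L$, and converge to $\Lambda=\{z:S(z)\subseteq F\}$. The index of $z_i$ in the lexicographic order of $\Lambda^s$ can only go up and is less than $L$, so it takes at most $L$ successive values, and it can be written with $r\ge2k+1$ bits.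

Let the message $\sigma_i$ now be a chronological sequence of records of $r+1$ bits:

* $0\,\mathrm{code}(\gamma)$ is appended whenever $\theta_{i+1}$ is extended by a letter $\gamma\in\Gamma$;
* $1\,\mathrm{code}(\text{index})$, with the index in $r$ bits, is appended when zone $i$ starts and whenever the index changes.

The index record of zone $i$ at stage $s$ is updated just before item 1 for zone $i$; the pointer $\theta_{i+1}$ has been treated before, since the zones are processed in decreasing order. The message is only ever extended. There are at most $G-2$ records of the first kind and at most $L$ of the second, so $|\sigma_i|\le(r+1)(G-2+L)\le T$.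

With this message, run items 1 and 2 as before. In (a), (b) and (d) and in the proof of Lemma 1, the only properties of the message that were used are that it is only ever extended, has length at most $T$, and converges; (c) bounded the pointers by (1) alone, and the bound on the message has just been shown again. The assignments at content lengths do not touch tree lengths, and (1) holds at all lengths $m\ge3c+2$. So (a)–(d) and Lemma 1 hold for the new process.

**Step 5 (the reduction).** We assemble the pieces.

The tree lengths of zones $1,\dots,i$ are at most $m_0+2iW$, and $m_i^*=2\lambda i+k$. On $x$ with $2^{i-1}\le|x|<2^i$, query all strings of length at most the larger of these two numbers, which is $O(i)$. With $\theta_1$ hardwired, use Lemma 1 for $h=1,\dots,i$ to read $\sigma_h$; the records of $\sigma_h$ that start with $0$ give $\theta_{h+1}$. The last record of $\sigma_i$ that starts with $1$ gives the final index of $z_i$ in $\Lambda$. From the answers at length $m_i^*$ we have $F$; compute $\Lambda$ by Lemma 2, select $z_i$, and evaluate the circuit for length $|x|$ on $x$. The time is $2^{O(i)}=\mathrm{poly}(|x|)$, and the queries are non-adaptive. The empty input is treated as a special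 case. So $A\le_{tt}^{\mathrm p}R_{C_U}$ for every $U$, and $A\in\mathcal C_C$. $\blacksquare$

## A machine whose random strings do not help: proof of Theorem 3

Let $A$ be decidable with $A\notin\mathrm{PSPACE/poly}$. We construct a universal $U$ with $A\not\le_{tt}^{\mathrm p}R_{C_U}$. Now we build the machine, and the opponent is an arbitrary universal machine inside it.

**Step 1 (the machine).** We reserve a large share of the programs for ourselves.

Let $U_0$ be universal. Put $U(0^5p)=U_0(p)$. Let $U(1p)$ be the string that our construction assigns to $p$, if any, and leave $U$ undefined otherwise. $U$ is universal with prefixes $0^5d_M$. A string $y$ is *opponent-enumerated* if $U_0(p)=y$ for some $|p|<|y|-5$; at length $m$ there are fewer than $2^{m-5}$ of these for $m\geq 5$, and none for smaller $m$. We may enumerate up to $2^{m-2}$ strings of length $m$, by programs $1p$ with $|p|=m-2$. The non-random strings are exactly those enumerated by the opponent or by us.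

Let $M_1,M_2,\dots$ be an effective list of all polynomial-time truth-table reductions, with $M_e$ running in time $n^e+e\le2n^e$ for $n\ge2$. For an input $x$ let $Y_x$ be the set of queries of $M_e$, and let $f_x(Z)$ be its output if $Z$ is the set of *non-random* strings. For $|x|=n\ge2$ we have $|Y_x|\le2n^e$, and all queries have length at most $2n^e$.

For requirement $e$ (to make $M_e$ fail) and a parameter $n$ put
$$\ell=\lceil\log_2(32n^{e+1})\rceil,\quad h=2n^e,\quad I=(\ell,h]\cap\mathbb N,\quad\delta=\frac1{n2^{\ell+1}}.$$
There are only polynomially many strings of length at most $\ell$, so one input may well query all of them, and we shall not fight over them: which of them are non-random will be given as advice. This is where the advice in $\mathrm{PSPACE/poly}$ comes from. At lengths $m\in I$ the queries of a single input are a small part of all strings of length $m$, and there we play a game.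

**Step 2 (the local game).** We want a value $b$ such that we can force the answer $f_x=b$ or else make the opponent pay more than we do.

The data of a game are: $x$ with $|x|=n$; a set $F$ of strings of length at most $\ell$; a set $\rho$ of strings with lengths in $I$; weights $w_m>0$ for $m\in I$. Let $Y'=\{y\in Y_x:|y|\in I\}\setminus\rho$. Positions are pairs $(P,Q)$ of disjoint subsets of $Y'$; $P$ is claimed by us (Red), $Q$ by the opponent (Blue). Put
$$\mathrm{net}(P,Q)=\sum_{y\in P}w_{|y|}-\sum_{y\in Q}w_{|y|},\qquad f(P\cup Q)=f_x(F\cup\rho\cup P\cup Q).$$
For $b\in\{0,1\}$ define a set $\mathcal W_b$ of positions by recursion on $|Y'\setminus(P\cup Q)|$: $(P,Q)\in\mathcal W_b$ iff for all $B\subseteq Y'\setminus(P\cup Q)$ there is $R\subseteq Y'\setminus(P\cup Q\cup B)$ such that, with $P'=P\cup R$ and $Q'=Q\cup B$, one of the following holds: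

* (α) $\mathrm{net}(P',Q')\le-\delta$;
* (β) $R\cup B\ne\emptyset$ and $(P',Q')\in\mathcal W_b$;
* (γ) $R=B=\emptyset$, $f(P\cup Q)=b$ and $\mathrm{net}(P,Q)\le\delta$.

As an example, let $Y'=\{y\}$ with weight $w$, $f(\emptyset)=0$, $f(\{y\})=1$. If $w\le\delta$, then $(\emptyset,\emptyset)\in\mathcal W_1$: either Blue claims $y$ or Red claims it in reply to $B=\emptyset$, and in the resulting position $f=1$ and $\mathrm{net}\le w\le\delta$, so (γ) applies to the empty move and reply there. If $w\ge\delta$, then $(\emptyset,\emptyset)\in\mathcal W_0$: if Blue does nothing, Red does nothing, and (γ) holds with $\mathrm{net}=0$; if Blue claims $y$, then $\mathrm{net}=-w\le-\delta$, so (α) holds.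

**Lemma 3.** If $(P,Q)\in\mathcal W_b$, then $\mathrm{net}(P,Q)\le\delta$.

*Proof.* By induction on the number of unclaimed elements. Take $B=\emptyset$ and a reply $R$ as in the definition. Adding $R$ to $P$ does not decrease net. In case (α), $\mathrm{net}(P,Q)\le\mathrm{net}(P',Q)\le-\delta$. In case (β), $\mathrm{net}(P,Q)\le\mathrm{net}(P',Q)\le\delta$ by induction. Case (γ) is immediate. $\square$

**Lemma 4.** $(\emptyset,\emptyset)\in\mathcal W_0\cup\mathcal W_1$.

*Proof.* If Red cannot force the value $1$, then Blue has a strategy against it, and Red can steal this strategy to force the value $0$, since $f$ does not see who claimed a string. We compare a real position $(P,Q)$ with a virtual position $(P_v,Q_v)$ in which the roles are swapped. By induction on the number of unclaimed elements we show: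

if $(P_v,Q_v)\notin\mathcal W_1$, $P\cup Q=P_v\cup Q_v$, $P\cap Q=\emptyset$ and $P\subseteq Q_v$, then $(P,Q)\in\mathcal W_0$.

Under these hypotheses $P_v\subseteq Q$, because $P_v$ is disjoint from $Q_v\supseteq P$ and contained in $P\cup Q$. So the weight of $P$ is at most that of $Q_v$, the weight of $Q$ is at least that of $P_v$, and
$$\mathrm{net}(P,Q)\le-\mathrm{net}(P_v,Q_v).\tag{3}$$

Let $B_v$ be a Blue move that witnesses $(P_v,Q_v)\notin\mathcal W_1$: for $B_v$ no reply satisfies (α), (β) or (γ) with $b=1$. Given a Blue move $B$ at $(P,Q)$, let Red reply $R=B_v\setminus B$, and consider at $(P_v,Q_v)$ the move $B_v$ with the reply $R_v=B\setminus B_v$. Both replies are legal, since the two positions have the same unclaimed elements. In both positions exactly $B\cup B_v$ gets claimed, so the new unions agree, and $P\cup(B_v\setminus B)\subseteq Q_v\cup B_v$. So the new positions again satisfy the hypotheses on unions, disjointness and inclusion.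

If $B\cup B_v\ne\emptyset$, then $R_v\cup B_v=B\cup B_v\ne\emptyset$. Since (β) fails for the virtual position, the new virtual position is not in $\mathcal W_1$. By induction the new real position is in $\mathcal W_0$. Since $R\cup B=B\cup B_v\neq\emptyset$, (β) holds for the real position.

If $B=B_v=\emptyset$, the positions do not change. Since (γ) fails for the virtual position, $f=0$ or $\mathrm{net}(P_v,Q_v)>\delta$, where $f=f(P\cup Q)=f(P_v\cup Q_v)$. In the second case (3) gives $\mathrm{net}(P,Q)<-\delta$, so (α) holds. In the first case we use that (α) fails for the virtual position: $\mathrm{net}(P_v,Q_v)>-\delta$. So (3) gives $\mathrm{net}(P,Q)<\delta$, and (γ) holds with $b=0$.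

Apply this with all four sets empty: if $(\emptyset,\emptyset)\notin\mathcal W_1$, then $(\emptyset,\emptyset)\in\mathcal W_0$. $\square$

**Step 3 (using that $A\notin\mathrm{PSPACE/poly}$).** We find lengths at which the game value differs from $A$ for some input, whatever the state of the construction.

For given data let $b_x=1$ if $(\emptyset,\emptyset)\in\mathcal W_1$, and $b_x=0$ otherwise. By Lemma 4, $(\emptyset,\emptyset)\in\mathcal W_{b_x}$. Let $\mathcal B_e$ be the set of pairs $(x,\omega)$ such that $\omega$ codes data $(F,\rho,(w_m))$ for $n=|x|\geq 2$, with weights $w_m=2^{k_m}$ given by exponents $|k_m|\le h+n+1$, and $b_x=1$; malformed $\omega$ count as not in $\mathcal B_e$. The recursion for $\mathcal W_1$ has depth at most $|Y'|+1$, because each use of (β) claims an element; positions and moves have polynomial size, and net can be computed and compared with $\pm\delta$ exactly in polynomial space. So $\mathcal B_e\in\mathrm{PSPACE}$.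

Let
$$\mathcal N=2^{\ell+1}+(2n^e+1)2^{\ell+2},$$
and let $\pi_e(n)$ be a polynomial that bounds the code length of all data with $|\rho|\le\mathcal N\cdot2n^e$ and weights as above. It exists: $2^\ell\le64n^{e+1}$, so $F$ is a subset of at most $128n^{e+1}$ strings, $\mathcal N$ is polynomial in $n$, and the strings in $\rho$ have length at most $h=2n^e$.

There are infinitely many $n$ such that for *every* $\omega$ with $|\omega|\le\pi_e(n)$ some $x\in\{0,1\}^n$ has $[(x,\omega)\in\mathcal B_e]\ne A(x)$. Otherwise, for all but finitely many $n$ a good advice string $\omega$ of length at most $\pi_e(n)$ exists, and with tables for the remaining lengths we get $A\in\mathrm{PSPACE/poly}$.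

Let $n_e$ be the least such $n\ge2$ that also satisfies
$$\log_2(2n^e+1)\le n/16\qquad\text{and}\qquad\ell\ge h_{e-1}.\tag{4}$$
Here $h_{e-1}$ is the number $h$ for requirement $e-1$, and $h_0=2$; likewise $\ell_e,I_e$ belong to $e$ and $n=n_e$. Since $A$ and $\mathcal B_e$ are decidable, $e\mapsto n_e$ is computable. By (4), $1+e\log_2n<n/16$, so $\ell<6+(e+1)\log_2n\le6+2e\log_2n<6+n/8<2n\le h$ (note that $n>16$). Hence $h_{e-1}\le\ell_e<h_e$, and the intervals $I_e$ are disjoint. Requirement $e$ will enumerate only strings with lengths in $I_e$. So requirements after $e$ do not touch lengths $\le h_e$, and requirements before $e$ touch only lengths $\le\ell_e$.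

**Step 4 (the strategy for requirement $e$, with $n=n_e$).** We play the game repeatedly, with weights that adapt.

Maintain a set $\rho$, initially empty, of strings claimed in earlier attacks. For $m\in I$ let $u_m$ and $v_m$ be the numbers of strings of length $m$ in $\rho$ that entered as ours and as the opponent's, respectively. Put $\hat u_m=u_m2^{-m}$ and $\hat v_m=v_m2^{-m}<2^{-5}$.

It is tempting to use the weights $2^{-m}$. They fail to control our quota: if in each attack $\sum_m(\Delta u_m-\Delta v_m)2^{-m}$ is small or negative, then in total $\sum_m\hat u_m$ is bounded by $\sum_m\hat v_m$ plus a small number. But the opponent may spend almost $2^{-5}$ at each of the $|I|$ lengths, so for a single length this gives only a bound of about $\hat u_m\le|I|2^{-5}$, whereas we need $\hat u_m\le\frac14$. The remedy is to make a length more expensive, exponentially, the more we have spent there. Put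
$$T_m=2^{n(\hat u_m-4\hat v_m)},\quad\Phi=\sum_{m\in I}T_m,\quad w_m=2^{\lceil n(\hat u_m-4\hat v_m)\rceil-m},\tag{5}$$
so that $T_m2^{-m}\le w_m<2T_m2^{-m}$.

An *attack* runs as follows. Let $F$ be the set of strings of length at most $\ell$ currently known to be non-random. Choose $x\in\{0,1\}^n$ with $b_x\ne A(x)$ for the data $(F,\rho,(w_m))$; it exists by the choice of $n_e$ as long as the data obey the size bounds of Step 3, which Step 5 shows. Put $b=b_x=1-A(x)$ and $P=Q=\emptyset$, so $(P,Q)\in\mathcal W_b$. The weights stay fixed during the attack. At each later stage:

* If the set of known short non-random strings (length at most $\ell$) has changed, end the attack; this is an end of type (ii).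
* Otherwise let $B$ be the set of strings in $Y'\setminus(P\cup Q)$ seen so far to be opponent-enumerated, choose $R$ as in the definition of $\mathcal W_b$, enumerate the strings of $R$ as ours, and replace $(P,Q)$ by $(P\cup R,Q\cup B)$. If now $\mathrm{net}(P,Q)\le-\delta$, end the attack; this is an end of type (i).

When an attack ends, put $\rho:=\rho\cup P\cup Q$, where $P$ is counted in $u$ and $Q$ in $v$, and start a new attack.

If a round does not end the attack, (α) failed, so (β) or (γ) held, and in both cases the current position is again in $\mathcal W_b$. So by Lemma 3, $\mathrm{net}\le\delta$ at an end of type (ii). At an end of type (i), $\mathrm{net}\le-\delta$.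

The requirements are run in parallel: at each stage $U_0$ is simulated for more steps and on more programs, and all requirements whose $n_e$ has been computed act in turn.

**Step 5 (potential).** We show that only finitely many attacks end and that we stay within our quota.

Consider one ended attack. For $m\in I$ let $\alpha_m=n\,\Delta u_m2^{-m}$ and $\beta_m=n\,\Delta v_m2^{-m}$. Since $\Delta u_m,\Delta v_m\le2n^e$ and $2^m\ge32n^{e+1}$, we have $0\le\alpha_m,\beta_m\le\frac1{16}$. Let $y=\ln2\,(\alpha_m-4\beta_m)$. Then $|y|\le1$, so $e^y-1\le y+y^2$. Using $\ln 2\le1$ and $(\alpha_m-4\beta_m)^2\le\alpha_m^2+16\beta_m^2\le\frac1{16}\alpha_m+\beta_m$,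
$$\Delta T_m=T_m(e^y-1)\le T_m\ln2\,\bigl[\alpha_m-4\beta_m+\alpha_m^2+16\beta_m^2\bigr]\le T_m\ln2\,\bigl[\tfrac{17}{16}\alpha_m-3\beta_m\bigr].$$
By (5), $T_m2^{-m}\Delta u_m\le w_m\Delta u_m$ and $3T_m2^{-m}\Delta v_m\ge\frac32w_m\Delta v_m\ge\frac{17}{16}w_m\Delta v_m$. So
$$\Delta T_m\le\tfrac{17}{16}\ln2\cdot n\,w_m(\Delta u_m-\Delta v_m),\qquad\Delta\Phi\le\tfrac{17}{16}\ln2\cdot n\cdot\mathrm{net},\tag{6}$$
where net is taken at the end of the attack. Since $\frac12<\frac{17}{16}\ln2<1$, an end of type (ii) increases $\Phi$ by at most $n\delta=2^{-\ell-1}$, and an end of type (i) decreases $\Phi$ by at least $n\delta/2=2^{-\ell-2}$.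

The set of known short non-random strings only grows, so there are at most $2^{\ell+1}$ ends of type (ii), and they increase $\Phi$ by at most $1$ in total. At the start $\Phi=|I|\le2n^e$. Hence at every attack boundary $\Phi\le2n^e+1$. Since $\Phi\ge0$, there are at most $(2n^e+1)2^{\ell+2}$ ends of type (i). So at most $\mathcal N$ attacks end, and always $|\rho|\le\mathcal N\cdot2n^e$, because each attack adds at most $|Y'|\le2n^e$ strings.

At attack boundaries $T_m\le\Phi\le2n^e+1$, so by (4)
$$\hat u_m\le4\hat v_m+\frac{\log_2(2n^e+1)}n\le\frac18+\frac1{16}.$$
A running attack adds at most $2n^e2^{-m}\le\frac1{16}$. So we never enumerate more than $2^{m-2}$ strings of length $m$. Moreover $-\frac n8\le n(\hat u_m-4\hat v_m)\le\frac{3n}{16}$, so the exponents of the weights in (5) are at most $h+n+1$ in absolute value.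

All these bounds at the start of an attack follow from the attacks that have ended before it. So, by induction on the attacks, the data always obey the size bounds of Step 3, and the required $x$ exists. The construction is well defined and computable.

**Step 6 (success).** We show $M_e^{R_{C_U}}(x)\ne A(x)$ for some $x$.

Since at most $\mathcal N$ attacks end, some attack never ends. Take its $x,b,F,\rho$. Its $F$ is exactly the set of non-random strings of length at most $\ell$, since any further one would become known later and end the attack. Since $Y'$ is finite, from some stage on nothing more is claimed, and all rounds have $B=R=\emptyset$. In such a round (α) does not hold, as it would end the attack, and (β) needs $R\cup B\ne\emptyset$; so (γ) holds and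
$$f_x(F\cup\rho\cup P\cup Q)=b=1-A(x).$$
All queries of $M_e$ on $x$ have length at most $h$. The non-random strings in $Y_x$ with length in $I$ are exactly those of $Y_x$ in $\rho\cup P\cup Q$: opponent-enumerated ones are eventually seen and, if not yet in $\rho\cup P\cup Q$, would be put into $Q$; at lengths in $I_e$ only requirement $e$ enumerates strings, and all of these are in $\rho\cup P$; and conversely all elements of $\rho\cup P\cup Q$ are non-random. So $F\cup\rho\cup P\cup Q$ agrees with the set of non-random strings on $Y_x$, and $M_e$ with oracle $R_{C_U}$ outputs $1-A(x)$ on $x$.

This holds for every $e$, so $A\not\le_{tt}^{\mathrm p}R_{C_U}$ and $A\notin\mathcal C_C$. This proves $\mathcal C_C\subseteq\mathrm{PSPACE/poly}$. $\blacksquare$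

**Corollary.** $\mathcal C_C\ne\Delta_1^0$; in fact $\Delta_1^0\cap\mathrm{PSPACE/poly}\subsetneq\Delta_1^0$.

*Proof.* We construct a decidable set outside $\mathrm{PSPACE/poly}$. Let $D_1,D_2,\dots$ be an effective list of deciders for all $\mathrm{PSPACE}$ sets of pairs. The number of pairs $(j,\omega)$ with $j\le n$ and $|\omega|\le n^{\lceil\log_2n\rceil}$ is less than $n2^{n^{\lceil\log_2n\rceil}+1}$. For all large $n$ this is less than $2^{2^n}$, since $n^{\lceil\log_2n\rceil}\le2^{(\log_2n)(1+\log_2n)}$ and so $\log_2n+n^{\lceil\log_2n\rceil}+1<2^n$. For these $n$ let the set on $\{0,1\}^n$ be given by the first truth table different from all $x\mapsto D_j(x,\omega)$ for these pairs; for the other $n$ let it be empty. The set is decidable. If it were in $\mathrm{PSPACE/poly}$ via $D_j$ and advice $h$, then for some large $n\ge j$ we would have $|h(n)|\le n^{\lceil\log_2n\rceil}$, and the truth table $x\mapsto D_j(x,h(n))$ was avoided at length $n$, a contradiction. By Theorem 3 this set is not in $\mathcal C_C$. $\blacksquare$
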